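\title{Series with a prescribed finite set of sums\\ in non-nuclear Fr\'echet spaces}

\begin{abstract}
We prove that in a non-nuclear metrizable locally convex space every nonempty finite set is the set of sums of the convergent rearrangements of some convergent series. In particular, every non-nuclear Fr\'echet space contains a convergent series with exactly two sums, and by Banaszczyk's theorem this property characterizes the non-nuclear spaces among Fr\'echet spaces. The terms of the series are indexed by the points of finite grids. Non-nuclearity provides almost Euclidean subspaces in which a convergent rearrangement is forced to fill all grids slice by slice in one common direction, and that direction determines the sum.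
\end{abstract}

\section{Introduction}\label{sec:intro}

All vector spaces in this paper are real. Let $E$ be a locally convex Hausdorff space. A series $\sum u_k$ in $E$ converges if its partial sums converge in $E$, a \emph{rearrangement} of it is a series $\sum u_{\pi(k)}$ with $\pi:\mathbb N\to\mathbb N$ a bijection, and its \emph{set of sums} is
\[
S\Big(\sum u_k\Big)=\Big\{x\in E:\ \sum_{k=1}^\infty u_{\pi(k)}=x\ \text{ for some bijection }\pi:\mathbb N\to\mathbb N\Big\}.
\]
This set measures how much the value of a series depends on the order of summation. Linear functionals give an upper bound for it. Let $\sum u_k$ converge to $s$, let $\Gamma=\{\varphi\in E':\sum|\varphi(u_k)|<\infty\}$, and let $\Gamma^\perp=\{x\in E:\varphi(x)=0\text{ for all }\varphi\in\Gamma\}$. For $\varphi\in\Gamma$ the scalar series $\sum\varphi(u_k)$ converges absolutely, so $\varphi$ takes the value $\varphi(s)$ at every sum. Hence $S(\sum u_k)\subset s+\Gamma^\perp$.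

Banaszczyk's theorem \cite{Ban} states that equality holds when $E$ is a nuclear Fr\'echet space. (A Fr\'echet space is a complete metrizable locally convex space; nuclearity is recalled in Section~\ref{sec:tools}.) For $E=\mathbb R$ this is the familiar alternative: the set of sums is a point if $\sum|u_k|<\infty$, when $\Gamma=E'$, and the whole line otherwise, when $\Gamma=\{0\}$. In every nuclear Fr\'echet space, $\mathbb R^n$ included, the set of sums is an affine subspace, so with two points it contains the line through them. The following question, posed in \cite{slides}, asks whether this fails in the most extreme way as soon as nuclearity fails.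

\medskip
\noindent\textbf{Question.} Does every non-nuclear Fr\'echet space contain a convergent series whose set of sums consists of exactly two points?
\medskip

There is a reason to hesitate. Suppose $x_1\ne x_2$ are sums of $\sum u_k$, and let $T:E\to\mathbb R^n$ be linear and continuous. Then $Tx_1$ and $Tx_2$ are sums of $\sum Tu_k$, so $T(\frac12x_1+\frac12x_2)$ is a sum as well. No finite-dimensional observation excludes the midpoint; an obstruction must involve unboundedly many dimensions, and it must be built from the mere failure of nuclearity, in a space that may have no inner product and no single norm defining the topology. The answer is nevertheless yes, in a stronger form.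

\begin{theorem}\label{thm:main}
Let $E$ be a non-nuclear metrizable locally convex Hausdorff space, and let $A\subset E$ be a nonempty finite set. Then $E$ contains a convergent series $\sum u_k$ with $S(\sum u_k)=A$.
\end{theorem}

\begin{corollary}\label{cor:char}
A Fr\'echet space is non-nuclear if and only if it contains a convergent series whose set of sums consists of exactly two points. In a non-nuclear Fr\'echet space the two points may be prescribed arbitrarily.
\end{corollary}

\begin{proof}
The zero space is nuclear, so a non-nuclear space has two distinct points, and Theorem~\ref{thm:main} applies to any such pair. In a nuclear Fr\'echet space the set of sums is an affine subspace by \cite{Ban}, hence a single point or an infinite set.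
\end{proof}

Banaszczyk's theorem is not used in the proof of Theorem~\ref{thm:main}. If $A=\{x_1\}$, the series $x_1+0+0+\cdots$ has the required property. From now on $A=\{x_1,\dots,x_d\}$ with distinct points and $d\ge2$; the Question is the case $d=2$.

Section~\ref{sec:model} explains the mechanism in an exact combinatorial model with $d=2$. Sections~\ref{sec:volume} and~\ref{sec:blocks} extract from non-nuclearity the almost Euclidean subspaces that the mechanism needs; this is the only use of non-nuclearity. The series is defined in Section~\ref{sec:series}, where metrizability enters through a sequence of seminorms. Section~\ref{sec:sums} shows that every $x_c$ is a sum. Section~\ref{sec:fillings} proves approximate versions of the facts from the model, and Section~\ref{sec:nomore} uses them to exclude all other sums. Completeness is not used.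

\section{The mechanism for two points}\label{sec:model}

\subsection{A divergent series with two groupings}
Let $d=2$ and put $w_1=x_1$, $w_2=x_2-x_1$, $w_3=-x_2$. The periodic series $w_1+w_2+w_3+w_1+w_2+w_3+\cdots$ has partial sums $x_1,x_2,0,x_1,\dots$ and diverges, but it can be grouped as
\[
w_1+(w_2+w_3+w_1)+\cdots=x_1,\qquad (w_1+w_2)+(w_3+w_1+w_2)+\cdots=x_2 .
\]
Cut every term of the $k$-th period into $N_k^2$ equal pieces, where $N_k\to\infty$ and $N_k$ divides $N_{k+1}$. If the three terms of a bracket are consumed in parallel, at the same rate, the partial sums stay close to $x_1$ (or to $x_2$), and both points become sums of the series of pieces. So does their midpoint: for even $N_k$, consume first $w_1+\frac12w_2$ and then the brackets $\frac12w_2+w_3+w_1+\frac12w_2=0$. To remove such orders of summation we add to each piece a small vector in new directions, chosen so that the two good orders pay almost nothing and every essentially different order produces large partial sums.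

\subsection{Grids}\label{sub:grids}
The pieces of one term will be indexed by a grid. We fix the notation for general $d\ge2$. Write $[N]=\{1,\dots,N\}$. On $[N]$ and $[N]^d$ we use the uniform probability measure, with mean $\mathbb E$, variance $\operatorname{Var}$ and $L^2$-norm $\|\cdot\|$. For $c\in[d]$ and $l\in[N]$ the \emph{slice} in direction $c$ is $S_c(l)=\{i\in[N]^d:i_c=l\}$; it has $N^{d-1}$ points. A function on $[N]^d$ is \emph{additive} if it has the form $i\mapsto\sum_ca_c(i_c)$, and $\Pi$ is the orthogonal projection onto the orthogonal complement of the additive functions. A set $B\subset[N]^d$ has the \emph{density} $\rho(B)=N^{-d}|B|$ and, in each direction $c$, the \emph{profile}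
\[
r^c_B(l)=N^{-(d-1)}|B\cap S_c(l)|\in[0,1]\qquad(l\in[N]),
\]
whose mean is $\rho(B)$. We put $V_c(B)=\operatorname{Var}(r^c_B)$.

For $d=N=2$ the additive functions have dimension $3$, and $\Pi$ projects onto the checkerboard $(-1)^{i_1+i_2}$. So $\Pi1_B=0$ means that $B$ has as many white cells as black cells, that is, $B$ is empty, a row, a column, or the whole grid. This is the general picture.

\begin{lemma}\label{lem:exact}
If $B\subset[N]^2$ and $1_B$ is additive, then $B$ is a union of slices in direction $1$ or a union of slices in direction $2$.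
\end{lemma}

\begin{proof}
Let $1_B(i)=a_1(i_1)+a_2(i_2)$ and suppose $a_1(l)\ne a_1(l')$ and $a_2(m)\ne a_2(m')$. If $x=1_B(l,m)$, then $1_B(l',m)$ and $1_B(l,m')$ differ from $x$, so both equal $1-x$. Additivity gives $1_B(l',m')=1_B(l',m)+1_B(l,m')-1_B(l,m)=2-3x\in\{2,-1\}$, which is impossible. So $a_1$ or $a_2$ is constant.
\end{proof}

An additive set thus makes a discrete choice between two directions, and this choice will be the choice between $x_1$ and $x_2$.

\subsection{The exact model}\label{sub:model}
Call each occurrence of a term $w_b$ in the periodic series a \emph{node}, and give all nodes the same grid $[N]^2$. Consecutive nodes are \emph{linked} in both directions, with two exceptions: $w_1$ is not linked to the following $w_2$ in direction $1$, and $w_2$ is not linked to the following $w_3$ in direction $2$. The links in direction $c$ join exactly the terms of the brackets that lead to $x_c$; see Figure~\ref{fig:links}.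

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.35cm,y=1.1cm]
\foreach \y in {0,1}
  \foreach \x/\lab in {0/1,1/2,2/3,3/1,4/2,5/3,6/1}
    \node[draw,circle,inner sep=2pt] (n\x\y) at (\x,\y) {$w_{\lab}$};
\foreach \x/\z in {1/2,2/3,4/5,5/6} \draw[very thick] (n\x1)--(n\z1);
\foreach \x/\z in {0/1,2/3,3/4,5/6} \draw[very thick] (n\x0)--(n\z0);
\draw[very thick] (n60)--(6.55,0);
\node at (6.9,0) {$\cdots$}; \node at (6.9,1) {$\cdots$};
\node[left] at (-0.4,1) {direction $1$}; \node[left] at (-0.4,0) {direction $2$};
\end{tikzpicture}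
\caption{The chain of nodes for $d=2$, with $w_1=x_1$, $w_2=x_2-x_1$, $w_3=-x_2$, drawn once with the links in direction $1$ and once with the links in direction $2$. In row $c$ the first connected group sums to $x_c$ and every later group sums to $0$.}\label{fig:links}
\end{figure}

Let $B_\nu(t)\subset[N]^2$ be the set of pieces of node $\nu$ used up to time $t$. It increases with $t$ from the empty set to the whole grid. Assume:
\begin{itemize}
\item[(E1)] $1_{B_\nu(t)}$ is additive for all $\nu$ and $t$;
\item[(E2)] if $\nu,\nu'$ are linked in direction $c$, then $r^c_{B_\nu(t)}-r^c_{B_{\nu'}(t)}$ is a constant function on $[N]$ for each $t$;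
\item[(E3)] every node is, at some time, neither empty nor full.
\end{itemize}
We show that the sum of the pieces used is eventually equal to $x_1$ or eventually equal to $x_2$.

\emph{Each node has a type.} A nonempty union of rows meets every column, so it is not contained in a proper union of columns. By Lemma~\ref{lem:exact} and monotonicity, $B_\nu(t)$ is a union of slices in one fixed direction $c_\nu$ at all times.

\emph{All types agree.} Let $\nu,\nu'$ be linked in direction $c=c_\nu$, and let $t^*$ be a time when $\nu$ is neither empty nor full. Then $r^c_{B_\nu(t^*)}$ is not constant, so by (E2) neither is $r^c_{B_{\nu'}(t^*)}$. A union of slices in the other direction has a constant profile in direction $c$, so $c_{\nu'}=c$. If two consecutive nodes had different types, one of them would have a type in which the two are linked, a contradiction. Let $c$ be the common type.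

\emph{Linked nodes have equal densities.} Let $\nu,\nu'$ be linked in direction $c$, let $r(t),r'(t)$ be their profiles in direction $c$, and let $m(t)$ be the constant $r(t)-r'(t)$, which is the difference of the densities. At time $t^*$ we have $r=1_{S_1}$ with $S_1$ and $S_0=[N]\setminus S_1$ nonempty. Since $r'=r-m$ has values in $[0,1]$, we get $m(t^*)\le0$ from $S_0$ and $m(t^*)\ge0$ from $S_1$. So $r'(t^*)=r(t^*)$. By monotonicity both profiles vanish on $S_0$ for $t\le t^*$, and both equal $1$ on $S_1$ for $t\ge t^*$. Hence $m(t)=0$ for all $t$.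

Consequently each bracket of the grouping for $x_c$ contributes a multiple of $w_1+w_2+w_3=0$ at all times, and the sum equals $x_c$ once the first group is full.

\subsection{How a norm enforces the rules}\label{sub:scale}
A rearrangement adds one piece at a time, so (E1) and (E2) can hold only approximately. To enforce (E1), attach to the piece $i$ the vector $\Pi1_{\{i\}}$ in a Euclidean space $\mathbb R^{[N]^d}$ reserved for this node. The pieces in $B$ then contribute $\Pi1_B$. A complete slice contributes $0$, and a part of a slice contributes a vector of Euclidean length at most $N^{(d-1)/2}$. A set with $\|\Pi1_B\|=\eta$ contributes a vector of length $\eta N^{d/2}$. The two scales differ by $N^{1/2}$. After multiplication by $N^{-(d-1)/2-1/4}$, filling the grid slice by slice costs at most $N^{-1/4}$, while bounded partial sums force $\eta\le CN^{-1/4}$. Rule (E2) is enforced in the same way, with one coordinate for each slice.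

In an infinite-dimensional Hilbert space these Euclidean spaces can be placed isometrically and orthogonally. In general, the gap between $N^{-1/4}$ and $N^{1/4}$ leaves room for a distortion by a small power of $N$. The next three sections show that non-nuclearity allows us to keep the distortion that small.

\section{Background}\label{sec:tools}

A linear map $J:X\to Y$ between Banach spaces is \emph{nuclear} if $Jx=\sum_n\varphi_n(x)y_n$ with $\varphi_n\in X'$, $y_n\in Y$ and $\sum\|\varphi_n\|\,\|y_n\|<\infty$; the infimum of these sums is the \emph{nuclear norm}. If the nuclear norms of $J_1,J_2,\dots$ have a finite sum, then $\sum J_j$ is nuclear: join nearly optimal representations. For a continuous seminorm $p$ on $E$ let $U_p=\{p\le1\}$, and let $\hat E_p$ be the completion of $E/\ker p$ in the norm induced by $p$. The space $E$ is \emph{nuclear} if for every continuous seminorm $p$ there is a continuous seminorm $q\ge p$ such that the canonical map $\hat E_q\to\hat E_p$ is nuclear. Finite-dimensional spaces are nuclear, because all these maps have finite rank.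 An infinite-dimensional normed space is not: if $p$ is its norm, the canonical map is an isomorphism, while a nuclear map is a norm limit of finite-rank maps and hence compact.

In $\mathbb R^n$, $|\cdot|$ is the Euclidean norm, $B^n_2$ the unit ball, $\sigma$ the rotation invariant probability measure on the sphere $S^{n-1}$, and $g$ a standard Gaussian vector. We use the following facts.
\begin{itemize}
\item[(F1)] \emph{Brunn--Minkowski inequality.} For nonempty compact $K,K'\subset\mathbb R^n$, $\operatorname{vol}(K+K')^{1/n}\ge\operatorname{vol}(K)^{1/n}+\operatorname{vol}(K')^{1/n}$. If $K=-K$ is convex and $K_s$ is its section at height $x_n=s$, then $K_{-s}=-K_s$ and $\frac12(K_s+K_{-s})\subset K_0$, so the central section has the largest volume.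
\item[(F2)] \emph{Auerbach's lemma.} An $n$-dimensional normed space has a basis $e_1,\dots,e_n$ of unit vectors whose coordinate functionals $e_i^*$ have norm $1$. Extending the $e_i^*$ by the Hahn--Banach theorem gives a projection of norm at most $n$ onto any $n$-dimensional subspace of a Banach space. Writing $Jx=\sum_ie_i^*(Jx)e_i$ with such a basis of the range shows that an operator $J$ of rank $n$ has nuclear norm at most $n\|J\|$.
\item[(F3)] \emph{Urysohn's inequality.} For a convex body $K\subset\mathbb R^n$ with support function $h_K(u)=\max_{x\in K}\langle x,u\rangle$, we have $(\operatorname{vol}K/\operatorname{vol}B_2^n)^{1/n}\le\int h_K\,d\sigma$. If $K$ is the unit ball of a norm $\|\cdot\|$, then $h_K$ is the dual norm $\|\cdot\|_*$.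
\item[(F4)] \emph{Gaussian moments} \cite[Cor.~3.2]{LT}. For a centered Gaussian vector $X$ in a normed space, $(\mathbb E\|X\|^r)^{1/r}\le K_r\,\mathbb E\|X\|$, with $K_r$ depending only on $r$.
\item[(F5)] \emph{The $MM^*$-estimate} \cite{Lewis,FTJ,Pis82}; see \cite[Ch.~2--3]{PisBook}. There is an absolute constant $C_1$ such that every normed space of dimension $n\ge2$ can be identified linearly with $\mathbb R^n$ so that $\int\|u\|\,d\sigma\cdot\int\|u\|_*\,d\sigma\le C_1\log(n+1)$. Rescaling the identification, we may make the first integral equal to $1$.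
\item[(F6)] \emph{Polar coordinates and nets.} For a norm on $\mathbb R^n$, $\operatorname{vol}\{\|x\|\le1\}=\operatorname{vol}B_2^n\cdot\int\|u\|^{-n}d\sigma$ and $\mathbb E\|g\|^r=\mathbb E|g|^r\int\|u\|^rd\sigma$. If $O$ is a Haar-distributed orthogonal matrix and $|x|=1$, then $Ox$ has distribution $\sigma$. For $0<\theta\le1$ the sphere $S^{m-1}$ has a $\theta$-net with at most $(3/\theta)^m$ points: the balls of radius $\theta/2$ around a maximal $\theta$-separated set are disjoint and lie in a ball of radius $1+\theta/2$.
\end{itemize}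
Throughout, $\gamma=\frac1{32}$ and $\varepsilon=\gamma/(8d)$.

\section{Non-nuclearity and volume ratios}\label{sec:volume}

We need lower bounds in one fixed seminorm $p$, to exploit the boundedness of partial sums, and upper bounds in arbitrarily strong seminorms $q$, to prove convergence. So $p$ and $q$ must be nearly comparable on large subspaces, and volume is a convenient first measure of this. For continuous seminorms $p\le q$ and an $n$-dimensional subspace $F\subset E$ on which $p$ is a norm, put $B^F_p=F\cap U_p$ and
\[
v(F;q,p)=\big(\operatorname{vol}B_q^F/\operatorname{vol}B_p^F\big)^{1/n}\in(0,1].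
\]
The ratio does not depend on the normalization of Lebesgue measure on $F$. We say that $p$ has \emph{property} (V) if for every continuous seminorm $q\ge p$ and every $n_0$ there are $n\ge n_0$ and an $n$-dimensional subspace $F$ such that $p$ is a norm on $F$ and $v(F;q,p)\ge n^{-\varepsilon}$. For example, the norm $p$ of an infinite-dimensional normed space has property (V), since $q\le Cp$ gives $v(F;q,p)\ge1/C$ for all $F$.

\begin{proposition}\label{prop:V}
If $E$ is not nuclear, some continuous seminorm $p$ has property {\rm(V)}. If $p$ has property {\rm(V)}, so has every continuous seminorm $p'\ge p$.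
\end{proposition}

\begin{proof}
For the second statement let $q\ge p'\ge p$, and take $F$ as provided for $p$ and $q$. Then $p'$ is a norm on $F$ and $B^F_{p'}\subset B^F_p$, so $v(F;q,p')\ge v(F;q,p)$.

Suppose that no $p$ has property (V). We show that $E$ is nuclear.

\emph{Improving the exponent.} For each $p$ there is $q\ge p$ such that $v(F;q,p)<n^{-\varepsilon}$ for all large $n$ and all $n$-dimensional $F$ on which $p$ is a norm. Volume ratios multiply, so this small gain can be iterated. Let $r$ be an integer with $r\varepsilon\ge5$. Starting from an arbitrary $p=p_0$, choose successively $p_0\le p_1\le\dots\le p_r=q$, each related to the previous one as above. If $p$ is a norm on $F$, so is each $p_i$, and $v(F;q,p)=\prod_iv(F;p_i,p_{i-1})$. Hence $v(F;q,p)<n^{-5}$ for all large $n$ and all such $F$.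

\emph{From volumes to widths.} Let $\delta_m$ be the infimum of all $\delta>0$ for which there is a subspace $L\subset E$ with $\dim L\le m$ and $U_q\subset\delta U_p+L$. We claim that $\delta_{n-1}\le n^{-4}$ for large $n$. Let $0<\delta<\delta_{n-1}$. Choose inductively $y_j\in U_q\setminus(\delta U_p+L_{j-1})$ for $j=1,\dots,n$, where $L_j=\operatorname{span}(y_1,\dots,y_j)$. Then $p(y_j-y)>\delta$ for $y\in L_{j-1}$, so
\[
p\Big(\sum_{i\le j}c_iy_i\Big)\ge\delta|c_j|\qquad(1\le j\le n).
\]
Applying this for $j=n,n-1,\dots,1$ shows that $p(\sum c_iy_i)=0$ forces all $c_i=0$: the $y_j$ are independent and $p$ is a norm on $F=L_n$. We compute volumes in the coordinates $(c_i)$. The set $B_q^F$ contains $\{\sum|c_i|\le1\}$, which has volume $2^n/n!$. On $B_p^{L_j}$ we have $|c_j|\le1/\delta$, and the central section $c_j=0$ is $B_p^{L_{j-1}}$, so (F1) gives $\operatorname{vol}B_p^{L_j}\le(2/\delta)\operatorname{vol}B_p^{L_{j-1}}$ and $\operatorname{vol}B_p^F\le(2/\delta)^n$. Therefore $n^{-5}>v(F;q,p)\ge\delta\,(n!)^{-1/n}\ge\delta/n$, that is, $\delta<n^{-4}$. This proves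 the claim.

\emph{From widths to nuclearity.} Let $J:\hat E_q\to\hat E_p$ be the canonical map. For large $n$ there is $L\subset E$ with $\dim L<n$ and $U_q\subset2n^{-4}U_p+L$. Let $\hat L_n$ be the image of $L$ in $\hat E_p$. Then $\operatorname{dist}(Jx,\hat L_n)\le2n^{-4}\|x\|$ for $x$ in the image of $E$ in $\hat E_q$; this image is dense and both sides are continuous, so the inequality holds on $\hat E_q$. By (F2) there is a projection $R_n$ of $\hat E_p$ onto $\hat L_n$ with $\|R_n\|\le n$. The map $J_n=R_nJ$ has rank less than $n$, and since $I-R_n$ vanishes on $\hat L_n$,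
\[
\|J-J_n\|=\|(I-R_n)J\|\le(1+n)\,2n^{-4}\le4n^{-3}.
\]
For large $j_0$ write $J=J_{2^{j_0}}+\sum_{j\ge j_0}(J_{2^{j+1}}-J_{2^j})$. The $j$-th term has rank at most $3\cdot2^j$ and norm at most $8\cdot2^{-3j}$, hence nuclear norm at most $24\cdot2^{-2j}$ by (F2). So $J$ is nuclear, and since $p$ was arbitrary, $E$ is nuclear.
\end{proof}

\section{Almost Euclidean blocks}\label{sec:blocks}

Property (V) compares $p$ and $q$ on average. We turn it into a lower bound for $p$ that holds for \emph{every} vector of a large subspace, because we cannot predict which vectors a rearrangement produces. The upper bound for $q$ is needed only along the $d$ good rearrangements, that is, for a short list of vectors known in advance. Let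
\[
M(N)=(d+1)N^d+d^2N,
\]
the dimension of the model space used in Section~\ref{sec:series}.

\begin{proposition}\label{prop:block}
Let $p$ have property {\rm(V)}, and for each $N\ge1$ let $\mathcal L_N\subset\mathbb R^{M(N)}$ be a set with $|\mathcal L_N|\le C_dN^d$. For every continuous seminorm $q\ge p$, every subspace $H\subset E$ of finite codimension and all integers $N',n_0\ge1$ there are a multiple $N\ge n_0$ of $N'$ and a linear map $T:\mathbb R^{M(N)}\to H$ such that
\begin{itemize}
\item[(i)] $p(Tx)\ge N^{-\gamma}|x|$ for all $x\in\mathbb R^{M(N)}$;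
\item[(ii)] $q(T\xi)\le N^{2\gamma}|\xi|$ for all $\xi\in\mathcal L_N$.
\end{itemize}
\end{proposition}

\begin{proof}
Take $F$ of dimension $n$ as in property (V). Here $n$ may be taken as large as we like; the thresholds below depend only on $d$, $C_d$, $N'$, $n_0$ and $\operatorname{codim}H$.

\emph{Step 1: $p$ is rarely small.} Identify $F$ with $\mathbb R^n$ by (F5), applied to the norm $q|_F$, so that $\int q\,d\sigma=1$ and $\int q_*\,d\sigma\le C_1\log(n+1)$. By (F3), $(\operatorname{vol}B_q^F/\operatorname{vol}B^n_2)^{1/n}\le C_1\log(n+1)$, and by property (V), $(\operatorname{vol}B_p^F/\operatorname{vol}B^n_2)^{1/n}\le R:=C_1n^\varepsilon\log(n+1)$. By (F6) this says $\int p^{-n}d\sigma\le R^n$, and Markov's inequality gives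
\begin{equation}\label{eq:smallball}
\sigma\{u:p(u)\le\tau\}\le(\tau R)^n\qquad(\tau>0).
\end{equation}
We also need a crude upper bound. Let $\mu=\max_{S^{n-1}}q\ge1$ be attained at $u_0$. By the Hahn--Banach theorem there is $\varphi\in\mathbb R^n$ with $\langle\varphi,u_0\rangle=\mu$ and $|\langle\varphi,x\rangle|\le q(x)\le\mu|x|$; thus $|\varphi|=\mu$. Then $1=\int q\,d\sigma\ge\mu\int|u_1|\,d\sigma=\mu\,\mathbb E|g_1|/\mathbb E|g|\ge\mu\sqrt{2/(\pi n)}$, so $\mu\le2\sqrt n$, and $p\le q\le\mu|\cdot|$ on $F$.

\emph{Step 2: a random subspace of dimension $\varepsilon n$.} The probability in \eqref{eq:smallball} has exponent $n$, while a net in dimension $m$ has size with exponent $m$; for $m\le\varepsilon n$ the first wins. Let $m=\lfloor\varepsilon n\rfloor$, $\tau=n^{-4\varepsilon}$, let $\mathcal N$ be a $\tau/(2\mu)$-net of $S^{m-1}\subset\mathbb R^m\subset\mathbb R^n$ with $|\mathcal N|\le(6\mu/\tau)^m$, and let $O$ be a Haar-distributed orthogonal $n\times n$ matrix. The probability that $p(Ox)\le\tau$ for some $x\in\mathcal N$ is at most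
\[
(6\mu/\tau)^{\varepsilon n}(\tau R)^n=\big[(6\mu)^\varepsilon\tau^{1-\varepsilon}R\big]^n\le\big[12\,C_1\,n^{\varepsilon/2-3\varepsilon+\varepsilon}\log(n+1)\big]^n<\tfrac12
\]
for large $n$; we used $(6\mu)^\varepsilon\le12n^{\varepsilon/2}$ and $\tau^{1-\varepsilon}=n^{-4\varepsilon+4\varepsilon^2}\le n^{-3\varepsilon}$. Outside this event, for $y\in S^{m-1}$ and $x\in\mathcal N$ nearest to $y$, we have $p(Oy)\ge p(Ox)-\mu|y-x|\ge\tau/2$. Also $\int_{S^{m-1}}q(Oy)\,d\sigma(y)$ has expectation $1$, so it is at most $2$ with probability at least $\frac12$. Hence for some $O$ the map $T_1=O|_{\mathbb R^m}$ satisfies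
\[
p(T_1y)\ge\tfrac12n^{-4\varepsilon}|y|\quad(y\in\mathbb R^m),\qquad\mathbb E\,q(T_1g)\le2\,\mathbb E|g|\le2\sqrt m .
\]

\emph{Step 3: adjusting the dimension and the range.} Let $h=\operatorname{codim}H$; then $\dim T_1^{-1}(H)\ge m-h$. Let $N$ be the largest multiple of $N'$ with $M(N)\le m-h$, and write $M=M(N)$. As $n\to\infty$ we have $N\to\infty$ and $M(N+N')/M(N)\to1$, so for large $n$ we have $N\ge n_0$ and $m<M(N+N')+h\le2M$. Let $T_2$ be the restriction of $T_1$ to an $M$-dimensional subspace of $T_1^{-1}(H)$, identified isometrically with $\mathbb R^M$. Write the Gaussian vector of $\mathbb R^m$ as $g'+g''$, with $g'$ in this subspace and $g''$ orthogonal to it. The parts are independent and $g''$ is centered, so Jensen's inequality gives $\mathbb E\,q(T_2g')\le\mathbb E\,q(T_1(g'+g''))\le2\sqrt{2M}\le N^\gamma\sqrt M$ for large $N$. Moreover $n<(m+1)/\varepsilon\le CN^d$ with $C$ depending only on $d$, so $\frac12n^{-4\varepsilon}\ge\frac12C^{-4\varepsilon}N^{-\gamma/2}\ge N^{-\gamma}$ for large $N$. Thus (i) holds for $T_2$, and for $T_2O'$ with any orthogonal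 $M\times M$ matrix $O'$.

\emph{Step 4: rotating the list into typical position.} Let $r=\lceil(d+1)/\gamma\rceil$ and let $O'$ be Haar-distributed. For $0\ne\xi\in\mathcal L_N$ the vector $u=O'\xi/|\xi|$ is uniform on $S^{M-1}$. Since $\mathbb E|g|^r\ge(\mathbb E|g|^2)^{r/2}=M^{r/2}$, (F6) and (F4) give
\[
\mathbb E\,q(T_2u)^r=\frac{\mathbb E\,q(T_2g)^r}{\mathbb E|g|^r}\le\frac{(K_rN^\gamma\sqrt M)^r}{M^{r/2}}=(K_rN^\gamma)^r .
\]
By Markov's inequality, $q(T_2O'\xi)>N^{2\gamma}|\xi|$ has probability at most $(K_rN^{-\gamma})^r\le K_r^rN^{-d-1}$. The sum over $\mathcal L_N$ is at most $C_dK_r^r/N<1$ for large $N$, so some $T=T_2O'$ satisfies (i) and (ii).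
\end{proof}

\section{The series}\label{sec:series}

\subsection{Model vectors}
Let $\Lambda=\{(b,c):b\in[d+1],\ c\in[d],\ b\ne c\}$, so $|\Lambda|=d^2$. Label the standard basis of $\mathbb R^{M(N)}$ as $f_{b,i}$ with $b\in[d+1]$, $i\in[N]^d$, and $h_{b,c,l}$ with $(b,c)\in\Lambda$, $l\in[N]$. The first group gives one copy of $\mathbb R^{[N]^d}$ to each node, for rule (E1); the second gives one copy of $\mathbb R^N$ to each link, for rule (E2). Put
\[
z_b(i)=\sum_{i'}(\Pi1_{\{i\}})(i')\,f_{b,i'},\qquad y_{b,c}(l)=h_{b,c,l}-\frac1N\sum_{l'}h_{b,c,l'}\quad((b,c)\in\Lambda),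
\]
and $y_{c,c}(l)=0$. For $B\subset[N]^d$, $(b,c)\in\Lambda$ and $v:[N]\to\mathbb R$ we have $\sum_{i\in B}z_b(i)=\sum_{i'}(\Pi1_B)(i')f_{b,i'}$ and $\sum_lv(l)y_{b,c}(l)=\sum_l(v(l)-\mathbb Ev)h_{b,c,l}$, so
\begin{equation}\label{eq:modelnorms}
\Big|\sum_{i\in B}z_b(i)\Big|^2=N^d\|\Pi1_B\|^2\le|B|,\qquad\Big|\sum_lv(l)\,y_{b,c}(l)\Big|^2=N\operatorname{Var}(v).
\end{equation}
In particular the $z_b(i)$ sum to $0$ over each slice, whose indicator is additive; $\sum_ly_{b,c}(l)=0$; and $|y_{b,c}(l)|^2=1-1/N\le1$. The vectors $y_{b,c}(l)$ are centered so that a link in direction $c$ does not react to complete slices in other directions. The price is that the link controls a difference of profiles only up to a constant, as in (E2).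

Order each slice lexicographically. Let $\mathcal L_N$ consist of all $y_{b,c}(l)$ and all $\sum_{i\in I}z_b(i)$ with $I$ an initial segment of a slice. There are $dN$ slices with at most $N^{d-1}+1$ initial segments each, so $|\mathcal L_N|\le C_dN^d$.

\subsection{Subspaces}
Let $G_0=\operatorname{span}(x_1,\dots,x_d)$. Since $E$ is Hausdorff and $\dim G_0<\infty$, some continuous seminorm is a norm on $G_0$. By Proposition~\ref{prop:V}, the maximum $p$ of this seminorm and one with property (V) has property (V) and is a norm on $G_0$. Since $E$ is metrizable, its topology is defined by continuous seminorms $p=q_0\le q_1\le q_2\le\cdots$. Put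
\[
w_1=x_1,\qquad w_b=x_b-x_{b-1}\ \ (2\le b\le d),\qquad w_{d+1}=-x_d,
\]
so that $\sum_{b\le c}w_b=x_c$ and $\sum_{b>c}w_b=-x_c$ for $c\in[d]$.

The blocks must be placed so that a bound on a vector gives a bound on each of its components. This replaces orthogonality. Set $N_0=1$. Let $k\ge1$, and suppose that $L_{k-1}=G_0\oplus\dots\oplus G_{k-1}$ is a finite-dimensional space on which $p$ is a norm. There is a subspace $H_k$ of finite codimension with
\begin{equation}\label{eq:Hk}
q_j(x)\le(1+2^{-k})\,q_j(x+y)\qquad(x\in L_{k-1},\ y\in H_k,\ 0\le j\le k).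
\end{equation}
Indeed, choose $\delta>0$ with $(1-\delta)^{-1}\le1+2^{-k}$. Each $q_j\ge p$ is a norm on $L_{k-1}$. For each $j\le k$ take a finite $\delta$-net $(a_i)$ of the $q_j$-unit sphere of $L_{k-1}$ and functionals $\varphi_i$ on $E$ with $|\varphi_i|\le q_j$ and $\varphi_i(a_i)=1$. Let $H_k$ be the intersection of the kernels of all these functionals, for all $i$ and all $j\le k$. If $q_j(x)=1$, $y\in H_k$ and $q_j(x-a_i)\le\delta$, then $q_j(x+y)\ge\varphi_i(x+y)=\varphi_i(x)\ge1-\delta$.

Apply Proposition~\ref{prop:block} with $q=q_k$, $H=H_k$ and $N'=N_{k-1}$ to obtain $N_k$ and $T_k$, and put $G_k=T_k(\mathbb R^{M(N_k)})\subset H_k$. With $\eta_k=6N_k^{\gamma-1/4}$, we take $n_0$ so large that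
\begin{equation}\label{eq:Nk}
\eta_k\le\frac{2^{-k}}{3200d^2},\qquad N_k\ge k\max_bq_k(w_b),\qquad N_k\ge100d .
\end{equation}
Then $N_k\to\infty$, and $N_k\le N_{k+1}$ because $N_k$ divides $N_{k+1}$. By (i), $T_k$ is injective and $p$ is a norm on $G_k$. If $p(x+y)=0$ with $x\in L_{k-1}$, $y\in G_k$, then $x=0$ by \eqref{eq:Hk} and then $y=0$. So $L_k=L_{k-1}\oplus G_k$ and $p$ is a norm on it, which completes the induction.

Let $L_\infty=\bigcup_kL_k=\bigoplus_kG_k$, let $P_n:L_\infty\to L_n$ be the projection along the $G_k$ with $k>n$, and let $Q_k=P_k-P_{k-1}$ be the projection onto $G_k$, $k\ge1$. By \eqref{eq:Hk}, $q_j(P_{i-1}x)\le(1+2^{-i})q_j(x)$ for $x\in L_i$ and $i\ge\max(j,1)$. We remove the components one at a time, from the top, and use $\prod_{i\ge1}(1+2^{-i})\le e<3$. This gives, for $x\in L_\infty$,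
\begin{equation}\label{eq:proj}
q_j(P_nx)\le3q_j(x)\quad(n\ge j\ge0),\qquad p(Q_kx)\le6p(x)\quad(k\ge1).
\end{equation}

\subsection{Terms}
A \emph{node} is a pair $\nu=(k,b)$ with $k\ge1$ and $b\in[d+1]$; the nodes with first entry $k$ form \emph{block} $k$ and carry the grid $[N_k]^d$. The \emph{successor} of $(k,b)$ is $(k,b+1)$ if $b\le d$ and $(k+1,1)$ if $b=d+1$. The node $(k,b)$ is \emph{linked} to its successor \emph{in direction $c$} if $b\ne c$. Thus the grid size changes only at the links from $(k,d+1)$ to $(k+1,1)$, which exist in all directions. To compare grids of different sizes, fix maps $\psi_k:[N_k]\to[N_{k-1}]$ all of whose fibers have $N_k/N_{k-1}$ elements.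

Let $\lambda_k=N_k^{-1/4}$. With the model vectors for $N=N_k$ marked by a superscript $k$, put
\[
Z_{k,b}(i)=\lambda_kN_k^{-(d-1)/2}\,T_kz^k_b(i),\qquad Y_{k,b,c}(l)=\lambda_kT_ky^k_{b,c}(l)\qquad(b\in[d+1]),
\]
\[
Y_{k,0,c}(l)=\frac{N_{k-1}}{N_k}\,Y_{k-1,d+1,c}(\psi_k(l))\quad(k\ge2),\qquad Y_{1,0,c}(l)=0 .
\]
The terms of our series are indexed by the triples $(k,b,i)$ with $i\in[N_k]^d$:
\begin{equation}\label{eq:terms}
u_{k,b}(i)=N_k^{-d}w_b+Z_{k,b}(i)+N_k^{-(d-1)}\sum_{c=1}^d\big(Y_{k,b,c}(i_c)-Y_{k,b-1,c}(i_c)\big).
\end{equation}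
The first summand is the piece of $w_b$, the second enforces (E1), and the third enforces (E2): each link vector enters with a plus sign at a node and with a minus sign at its successor. Note that $Y_{k,c,c}=0$, that $Y_{k,0,c}(l)\in G_{k-1}$, and that all other $Y_{k,b,c}(l)$ and all $Z_{k,b}(i)$ lie in $G_k$.

We have $\sum_lY_{k,b,c}(l)=0$ for $0\le b\le d+1$; for $b=0$ this uses that the fibers of $\psi_k$ have equal size. On a slice $S_c(l)$ each coordinate $i_{c'}$ with $c'\ne c$ takes each value $N_k^{d-2}$ times, so the $Y$-terms in direction $c'$ cancel, as do the $Z$-terms. Hence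
\begin{equation}\label{eq:slice}
\sum_{i\in S_c(l)}u_{k,b}(i)=\frac{w_b}{N_k}+Y_{k,b,c}(l)-Y_{k,b-1,c}(l).
\end{equation}
Summing over $l$, the terms of a whole node $(k,b)$ add up to $w_b\in G_0$. Finally let $\beta_k=N_k^{2\gamma-1/4}=N_k^{-3/16}$, a nonincreasing null sequence. By (ii) and \eqref{eq:modelnorms}, for $b\in[d+1]$ and every initial segment $I$ of a slice,
\begin{equation}\label{eq:upper}
q_k(Y_{k,b,c}(l))\le\beta_k,\qquad q_k\Big(\sum_{i\in I}Z_{k,b}(i)\Big)\le\lambda_kN_k^{-(d-1)/2}N_k^{2\gamma}|I|^{1/2}\le\beta_k .
\end{equation}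

\section{Every point of $A$ is a sum}\label{sec:sums}

Fix $c\in[d]$. Cutting the chain of nodes at the missing links in direction $c$ gives the \emph{clusters}
\[
\mathcal K_0=\{(1,1),\dots,(1,c)\},\qquad\mathcal K_k=\{(k,c+1),\dots,(k,d+1),(k+1,1),\dots,(k+1,c)\}
\]
for $k\ge1$. Every node lies in exactly one cluster. The vectors $w_b$ sum to $x_c$ over $\mathcal K_0$ and to $0$ over each $\mathcal K_k$, $k\ge1$.

\begin{proposition}\label{prop:sums}
For each $c\in[d]$ the terms \eqref{eq:terms} can be enumerated so that the series converges to $x_c$.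
\end{proposition}

\begin{proof}
Enumerate the terms of $\mathcal K_0$ in any order, then those of $\mathcal K_1,\mathcal K_2,\dots$. The cluster $\mathcal K_k$ is enumerated in steps $l=1,\dots,N_k$. In step $l$ take first the slice $S_c(l)$ of each node $(k,b)$, $b=c+1,\dots,d+1$. Then, for each $l'\in\psi_{k+1}^{-1}(l)$ in turn, take the slice $S_c(l')$ of each node $(k+1,b)$, $b=1,\dots,c$. Each slice is run through lexicographically.

\emph{Complete steps.} By \eqref{eq:slice} and telescoping, the slices of block $k$ in step $l$ sum to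
\[
\Sigma_l=-\frac{x_c}{N_k}+Y_{k,d+1,c}(l)-Y_{k,c,c}(l)=-\frac{x_c}{N_k}+Y_{k,d+1,c}(l),
\]
and for each $l'\in\psi_{k+1}^{-1}(l)$ the slices $S_c(l')$ of block $k+1$ sum to
\[
\frac{x_c}{N_{k+1}}+Y_{k+1,c,c}(l')-Y_{k+1,0,c}(l')=-\frac{N_k}{N_{k+1}}\,\Sigma_l .
\]
There are $N_{k+1}/N_k$ values of $l'$, so each step sums to $0$. Since $\mathcal K_0$ sums to $x_c$, a partial sum inside step $l$ of $\mathcal K_k$ is $x_c+D$, where $D$ is the sum of the terms of this step used so far.

\emph{One slice.} Let $I$ be an initial segment of a slice of a node $(j,b)\in\mathcal K_k$, possibly the whole slice; here $j\in\{k,k+1\}$ and $|I|\le N_j^{d-1}$. We bound $q_k$ of the three parts of $\sum_{i\in I}u_{j,b}(i)$. The $w$-part has $q_k\le q_j(w_b)/N_j\le1/k$ by \eqref{eq:Nk}. The $Z$-part has $q_k\le q_j\le\beta_j\le\beta_k$. Every vector $Y$ that occurs has $q_k(Y)\le\beta_k$: for $j=k$ we have $b-1\ge c\ge1$, so \eqref{eq:upper} applies; for $j=k+1$ the vector is either $Y_{k+1,b',c'}(\cdot)$ with $b'\ge1$ and $q_k\le q_{k+1}\le\beta_{k+1}$, or $N_k/N_{k+1}$ times a vector $Y_{k,d+1,c'}(\cdot)$.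 So the $Y$-part has $q_k\le2d\beta_k$. Altogether such a sum has $q_k$ at most $\kappa_k=1/k+(2d+1)\beta_k$.

\emph{Partial steps.} While block $k$ is being treated, $D$ is a sum of at most $d+1-c$ such segments. Afterwards, if $s$ values of $l'$ are finished, then $D$ is $(1-sN_k/N_{k+1})\Sigma_l$ plus at most $c$ such segments, and $q_k(\Sigma_l)\le(d+1-c)\kappa_k$. In both cases $q_k(D)\le(d+1)\kappa_k\to0$. Since $q_j\le q_k$ for $k\ge j$, the partial sums converge to $x_c$ in every $q_j$.
\end{proof}

Our series $\sum u_k$ is the enumeration for $c=1$. It converges, and $A\subset S(\sum u_k)$.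

\section{Fillings of a grid by almost additive sets}\label{sec:fillings}

This section is purely combinatorial; it proves the robust forms of the three steps in Section~\ref{sub:model}. Throughout, $d\ge2$, $N\ge100d$, $0<\eta\le1/(3200d^2)$ and $\omega=40d^2\eta\le\frac1{80}$.

The coordinates on $[N]^d$ are independent, so the constants and the spaces of mean-zero functions of $i_c$, $c\in[d]$, are mutually orthogonal, and they span the additive functions. The projection of $1_B$ onto the functions of $i_c$ is the conditional expectation $r^c_B(i_c)$. Hence, with $\rho=\rho(B)$ and $\zeta=\Pi1_B$, the decomposition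
\begin{equation}\label{eq:decomp}
1_B(i)=\rho+\sum_c\big(r^c_B(i_c)-\rho\big)+\zeta(i)
\end{equation}
is orthogonal. Since $\|1_B\|^2=\rho$,
\begin{equation}\label{eq:pyth}
\rho(1-\rho)=\sum_cV_c(B)+\|\zeta\|^2 .
\end{equation}
The next lemma repeats the four-point argument of Lemma~\ref{lem:exact} at four random points.

\begin{lemma}\label{lem:product}
If $B\subset[N]^d$ and $\|\Pi1_B\|\le\eta$, then $V_c(B)V_{c'}(B)\le2\eta$ for $c\ne c'$.
\end{lemma}

\begin{proof}
Let $i\in[N]^d$ and $l,m\in[N]$ be uniform and independent. Let $i^1$ be $i$ with $i_c$ replaced by $l$, let $i^2$ be $i$ with $i_{c'}$ replaced by $m$, and let $i^{12}$ have both replacements. Each of the four points is uniform in $[N]^d$. Put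
\[
X=1_B(i)-1_B(i^1),\quad X'=1_B(i)-1_B(i^2),\quad W=1_B(i)-1_B(i^1)-1_B(i^2)+1_B(i^{12}).
\]
If $X\ne0\ne X'$, then $1_B(i^1)=1_B(i^2)=1-1_B(i)$, so $W=1+1_B(i^{12})\ge1$ when $i\in B$ and $W=-2+1_B(i^{12})\le-1$ when $i\notin B$. Thus $|XX'|\le W^2$. Additive functions cancel in $W$, so $W=\zeta(i)-\zeta(i^1)-\zeta(i^2)+\zeta(i^{12})$ and $\mathbb EW^2\le16\eta^2$.

Let $\Delta=r^c_B(i_c)-r^c_B(l)$ and $\Delta'=r^{c'}_B(i_{c'})-r^{c'}_B(m)$. By \eqref{eq:decomp}, $X-\Delta=\zeta(i)-\zeta(i^1)$ and $X'-\Delta'=\zeta(i)-\zeta(i^2)$, and both have $L^2$-norm at most $2\eta$. From $\Delta\Delta'=XX'-X(X'-\Delta')-(X-\Delta)\Delta'$ and $|X|,|\Delta'|\le1$ we get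
\[
\mathbb E|\Delta\Delta'|\le\mathbb E|XX'|+\mathbb E|X'-\Delta'|+\mathbb E|X-\Delta|\le16\eta^2+4\eta\le5\eta .
\]
The variables $\Delta$ and $\Delta'$ are independent and bounded by $1$, with $\mathbb E\Delta^2=2V_c(B)$ and $\mathbb E\Delta'^2=2V_{c'}(B)$. So $4V_c(B)V_{c'}(B)\le\mathbb E|\Delta|\,\mathbb E|\Delta'|=\mathbb E|\Delta\Delta'|\le5\eta$.
\end{proof}

An \emph{$\eta$-filling} is a sequence $\emptyset=B(0)\subset B(1)\subset\cdots$ of subsets of $[N]^d$ that grows by at most one point in each step, is eventually equal to $[N]^d$, and satisfies $\|\Pi1_{B(t)}\|\le\eta$ for all $t$. Its \emph{half-time} $t^*$ is the first time with $\rho(B(t))\ge\frac12$. In the exact model the type was constant by an inclusion argument; now it is constant because the variances move too slowly to jump over a gap.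

\begin{lemma}\label{lem:type}
For every $\eta$-filling there is a direction $c$, its \emph{type}, such that:
\begin{itemize}
\item[(a)] if $V_{c'}(B(t))\ge\frac1{10}$ for some $t$ and $c'$, then $c'=c$;
\item[(b)] $V_c(B(t^*))\ge\frac15$;
\item[(c)] with $\theta=r^c_{B(t^*)}$, $S_1=\{l:\theta(l)\ge\frac12\}$ and $S_0=[N]\setminus S_1$, we have $\mathbb E|\theta-1_{S_1}|\le2\omega$ and $|S_0|,|S_1|\ge N/3$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $\rho(t)$ and $V_c(t)$. Since $\rho$ is nondecreasing, the times with $\rho(1-\rho)\ge\frac1{10}$ form an interval $\mathcal T$. For $t\in\mathcal T$, \eqref{eq:pyth} gives $\sum_cV_c(t)\ge\frac1{10}-\eta^2\ge\frac1{20}$, so $V_c(t)\ge\frac1{20d}$ for some $c$. By Lemma~\ref{lem:product}, $V_{c'}(t)\le40d\eta\le\frac1{80d}$ for all $c'\ne c$. So this $c=c(t)$ is unique.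

In one step at most one value of the profile $r^{c'}$ changes, by $N^{-(d-1)}\le N^{-1}$, so the profile moves by at most $N^{-3/2}$ in $L^2$. Subtracting the mean is an orthogonal projection, so $V_{c'}^{1/2}$ changes by at most $N^{-3/2}$. If $c(t+1)=c'\ne c(t)$ with $t,t+1\in\mathcal T$, then $V_{c'}^{1/2}$ would increase by at least $(20d)^{-1/2}-(80d)^{-1/2}=(80d)^{-1/2}$, and this exceeds $N^{-3/2}$ because $N^3>80d$. So $c(t)=c$ is constant on $\mathcal T$. We have $\frac12\le\rho(t^*)\le\frac12+N^{-d}$ with $N^{-d}\le10^{-4}$, so $t^*\in\mathcal T$ and $c$ is defined.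

(a) By \eqref{eq:pyth}, $t\in\mathcal T$, and $\frac1{10}\ge\frac1{20d}$ gives $c'=c(t)=c$.

(b) At time $t^*$,
\begin{equation}\label{eq:rest}
\sum_{c'\ne c}V_{c'}+\|\zeta\|^2\le40d(d-1)\eta+\eta^2\le\omega ,
\end{equation}
and $\rho(1-\rho)=\frac14-(\rho-\frac12)^2\ge\frac14-10^{-8}$. So $V_c\ge\frac14-10^{-8}-\frac1{80}\ge\frac15$.

(c) On the slice $S_c(l)$ the function $1_B$, $B=B(t^*)$, has mean $\theta(l)$ and variance $\theta(l)(1-\theta(l))$. Hence $\mathbb E\,\theta(1-\theta)=\mathbb E|1_B(i)-\theta(i_c)|^2$, and by \eqref{eq:decomp} this is the left side of \eqref{eq:rest}. Since $\min(\theta,1-\theta)\le2\theta(1-\theta)$ on $[0,1]$, we get $\mathbb E|\theta-1_{S_1}|=\mathbb E\min(\theta,1-\theta)\le2\omega\le\frac1{40}$. Comparing means, $|S_1|/N$ lies within $\frac1{40}$ of $\rho(t^*)$, so both $|S_1|/N$ and $|S_0|/N$ are at least $\frac12-\frac1{40}-10^{-4}\ge\frac13$.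
\end{proof}

\begin{lemma}\label{lem:link}
Let $B(t)$ be an $\eta$-filling of type $c$ and put $r_t=r^c_{B(t)}$. Let $r'_t:[N]\to[0,1]$ be functions such that $r'_t(l)$ is nondecreasing in $t$ for each $l$ and $\operatorname{Var}(r_t-r'_t)\le\eta^2$ for all $t$. Then
\begin{itemize}
\item[(a)] $\operatorname{Var}(r'_{t^*})\ge\frac1{10}$;
\item[(b)] $|\mathbb Er_t-\mathbb Er'_t|\le15\,\omega$ for all $t$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The standard deviation is a seminorm, so Lemma~\ref{lem:type}(b) gives $\operatorname{Var}(r'_{t^*})^{1/2}\ge5^{-1/2}-\eta\ge10^{-1/2}$.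

(b) Let $v_t=r_t-r'_t$ and $m_t=\mathbb Ev_t$, so $\mathbb E|v_t-m_t|\le\eta$. Take $\theta=r_{t^*}$, $S_0$, $S_1$ from Lemma~\ref{lem:type}(c), and let $\mathbb E_0,\mathbb E_1$ be the averages over $S_0,S_1$. For a nonnegative function each of them is at most $3\,\mathbb E$. Since $3\eta\le\omega$,
\[
\mathbb E_0\theta\le6\omega,\qquad\mathbb E_1(1-\theta)\le6\omega,\qquad\mathbb E_j|v_t-m_t|\le\omega\quad(j=0,1;\ t\ge0).
\]

\emph{Time $t^*$.} Since $r'\ge0$, we have $v_{t^*}\le\theta$, and averaging $m_{t^*}\le\theta+|v_{t^*}-m_{t^*}|$ over $S_0$ gives $m_{t^*}\le7\omega$. Since $r'\le1$, we have $v_{t^*}\ge-(1-\theta)$, and averaging $m_{t^*}\ge-(1-\theta)-|v_{t^*}-m_{t^*}|$ over $S_1$ gives $m_{t^*}\ge-7\omega$. Therefore $\mathbb E_j|v_{t^*}|\le|m_{t^*}|+\omega\le8\omega$ for $j=0,1$.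

\emph{Times $t\le t^*$.} By monotonicity, $0\le r_t\le\theta$ and $0\le r'_t\le r'_{t^*}=\theta-v_{t^*}$. The difference of two nonnegative numbers is at most their maximum in absolute value, so $|v_t|\le\theta+|v_{t^*}|$, and $|m_t|\le\mathbb E_0|v_t|+\mathbb E_0|v_t-m_t|\le6\omega+8\omega+\omega$.

\emph{Times $t\ge t^*$.} Now $0\le1-r_t\le1-\theta$ and $0\le1-r'_t\le1-r'_{t^*}=1-\theta+v_{t^*}$. Since $v_t=(1-r'_t)-(1-r_t)$, we get $|v_t|\le1-\theta+|v_{t^*}|$, and $|m_t|\le\mathbb E_1|v_t|+\mathbb E_1|v_t-m_t|\le6\omega+8\omega+\omega$.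
\end{proof}

\section{There are no other sums}\label{sec:nomore}

Let a rearrangement of the series converge to $x\in E$, with partial sums $s_t\in L_\infty$ and $s_0=0$. For a node $\nu=(k,b)$ let $B_\nu(t)\subset[N_k]^d$ be the set of indices $i$ such that $u_{k,b}(i)$ is among the first $t$ terms. It starts empty, grows by at most one point per step and is eventually the whole grid. Write $\rho_\nu(t)$ and $r^c_{\nu,t}$ for its density and profiles. If $\nu'$ is the successor of $\nu$, let $\bar r^{\,c}_{\nu',t}:[N_k]\to[0,1]$ be the profile of $\nu'$ read on the grid of $\nu$: it equals $r^c_{\nu',t}$ if $b\le d$, and if $b=d+1$ its value at $l$ is the average of $r^c_{\nu',t}$ over $\psi_{k+1}^{-1}(l)$. It is nondecreasing in $t$. Since the fibers have equal size, $\mathbb E\,\bar r^{\,c}_{\nu',t}=\rho_{\nu'}(t)$, and by Jensen's inequality $\operatorname{Var}(\bar r^{\,c}_{\nu',t})\le V_c(B_{\nu'}(t))$.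

\subsection{Convergence implies the approximate rules}
Choose $t_0$ with $p(s_t-s_{t_0})\le1$ for $t\ge t_0$, and $k_0$ such that the first $t_0$ terms belong to blocks with index less than $k_0$. Let $k\ge k_0$. Only the terms of block $k$ and of the node $(k+1,1)$ have components in $G_k$. So $Q_ks_t=0$ for $t\le t_0$, and $p(Q_ks_t)=p(Q_k(s_t-s_{t_0}))\le6$ for $t\ge t_0$ by \eqref{eq:proj}. By Proposition~\ref{prop:block}(i), $|T_k^{-1}Q_ks_t|\le6N_k^\gamma$ for all $t$.

We compute this vector from \eqref{eq:terms}. Let $(b,c)\in\Lambda$, $\nu=(k,b)$, and let $\nu'$ be the successor. The vector $Y_{k,b,c}(l)$ occurs in the terms of $\nu$ with $i_c=l$, with total coefficient $N_k^{-(d-1)}|B_\nu(t)\cap S_c(l)|=r^c_{\nu,t}(l)$. If $b\le d$, it occurs in $\nu'$ with total coefficient $-r^c_{\nu',t}(l)$. If $b=d+1$, it occurs in $\nu'$ through the vectors $Y_{k+1,0,c}(l')$, with total coefficient $-\frac{N_k}{N_{k+1}}\sum_{l'\in\psi_{k+1}^{-1}(l)}r^c_{\nu',t}(l')$. In both cases this is $-\bar r^{\,c}_{\nu',t}(l)$. With $v_{b,c}=r^c_{\nu,t}-\bar r^{\,c}_{\nu',t}$,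
\[
T_k^{-1}Q_ks_t=\lambda_kN_k^{-(d-1)/2}\sum_{b=1}^{d+1}\ \sum_{i\in B_{k,b}(t)}z^k_b(i)+\lambda_k\sum_{(b,c)\in\Lambda}\sum_lv_{b,c}(l)\,y^k_{b,c}(l).
\]
The summands for different $b$ and different $(b,c)$ use disjoint sets of basis vectors. By \eqref{eq:modelnorms} and $\lambda_k^2N_k=N_k^{1/2}$,
\[
N_k^{1/2}\Big(\sum_b\|\Pi1_{B_{k,b}(t)}\|^2+\sum_{(b,c)\in\Lambda}\operatorname{Var}(v_{b,c})\Big)=|T_k^{-1}Q_ks_t|^2\le36N_k^{2\gamma}.
\]
Since $36N_k^{2\gamma-1/2}=\eta_k^2$, for every node $\nu$ of a block $k\ge k_0$, every direction $c$ in which $\nu$ is linked to its successor $\nu'$, and all $t$,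
\begin{equation}\label{eq:rules}
\|\Pi1_{B_\nu(t)}\|\le\eta_k,\qquad\operatorname{Var}\big(r^c_{\nu,t}-\bar r^{\,c}_{\nu',t}\big)\le\eta_k^2 .
\end{equation}
By \eqref{eq:Nk}, Section~\ref{sec:fillings} applies with $N=N_k$, $\eta=\eta_k$ and $\omega=\omega_k=40d^2\eta_k\le2^{-k}/80$: each $B_\nu$ is an $\eta_k$-filling and has a type $c_\nu$. The sequence $\omega_k$ is nonincreasing because $N_k$ is nondecreasing.

\subsection{A common type}
Let $\nu$ be a node of a block $k\ge k_0$, linked in direction $c$ to its successor $\nu'$.

\emph{Forward: $c_\nu=c$ implies $c_{\nu'}=c$.} By \eqref{eq:rules} and Lemma~\ref{lem:link}(a), at the half-time $t^*$ of $\nu$ we have $V_c(B_{\nu'}(t^*))\ge\operatorname{Var}(\bar r^{\,c}_{\nu',t^*})\ge\frac1{10}$. Lemma~\ref{lem:type}(a) for $\nu'$ gives $c_{\nu'}=c$.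

\emph{Backward, inside a block: $c_{\nu'}=c$ implies $c_\nu=c$.} Here $\bar r^{\,c}_{\nu',t}=r^c_{\nu',t}$, so \eqref{eq:rules} is symmetric in $\nu$ and $\nu'$, and the same argument applies at the half-time of $\nu'$.

The backward argument is not available between blocks, since averaging over fibers can turn a nonconstant profile into a constant one. This is why the grid size changes only where all links are present.

Now $(k,d+1)$ is linked to $(k+1,1)$ in all directions, so the forward implication gives $c_{(k+1,1)}=c_{(k,d+1)}$. For $b\le d$ the nodes $(k,b)$ and $(k,b+1)$ are linked in all directions except $b$. If their types were different, one of the two types would differ from $b$, and the forward or the backward implication would make the types equal. Hence all nodes of the blocks $k\ge k_0$ have one common type $c$, which we fix, together with the clusters $\mathcal K_k$ of Section~\ref{sec:sums} for this $c$.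

\subsection{The component in $G_0$}
Let $\alpha(t)=P_0s_t=\sum_\nu\rho_\nu(t)w_\nu$, where $w_{(k,b)}=w_b$; the sum is finite for each $t$. If $\nu$ lies in a block $k\ge k_0$ and is linked to its successor $\nu'$ in direction $c$, then \eqref{eq:rules} and Lemma~\ref{lem:link}(b) give $|\rho_\nu(t)-\rho_{\nu'}(t)|\le15\omega_k$ for all $t$. A cluster $\mathcal K_k$ with $k\ge k_0$ consists of $d+1$ consecutive nodes from the blocks $k$ and $k+1$, joined by $d$ links in direction $c$. So any two densities in $\mathcal K_k$ differ by at most $15d\,\omega_k$. Since $\sum_{\nu\in\mathcal K_k}w_\nu=0$, for any fixed $\nu_0\in\mathcal K_k$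
\[
p\Big(\sum_{\nu\in\mathcal K_k}\rho_\nu(t)w_\nu\Big)=p\Big(\sum_{\nu\in\mathcal K_k}\big(\rho_\nu(t)-\rho_{\nu_0}(t)\big)w_\nu\Big)\le C\omega_k,
\]
where $C=15d(d+1)\max_bp(w_b)$. Let $K\ge k_0$, and let $t$ be so large that all terms of the blocks $1,\dots,K$ have been used. Then $\mathcal K_0$ contributes $x_c$ to $\alpha(t)$ and $\mathcal K_1,\dots,\mathcal K_{K-1}$ contribute $0$, so $p(\alpha(t)-x_c)\le C\sum_{k\ge K}\omega_k$. The right side tends to $0$ as $K\to\infty$, so $p(\alpha(t)-x_c)\to0$. Since $p$ is a norm on the finite-dimensional space $G_0$, each $q_j$ is bounded by a multiple of $p$ there, and $\alpha(t)\to x_c$ in $E$.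

\subsection{The other components}
It remains to show that $s_t-\alpha(t)\to0$. Each single component vanishes eventually, and the uniform bound \eqref{eq:proj} controls all of them together. For $k\ge1$, once the blocks $k$ and $k+1$ are used up we have $Q_ks_t=0$, because each whole node sums to a vector of $G_0$ and no other node has a component in $G_k$. So for each $n$, $P_ns_t=\alpha(t)$ for all large $t$. Fix $j$ and $\delta>0$. Choose $t_1$ with $q_j(s_t-s_{t_1})\le\delta$ for $t\ge t_1$, and $n\ge j$ with $s_{t_1}\in L_n$, so that $P_ns_{t_1}=s_{t_1}$. For large $t$,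
\[
q_j(s_t-\alpha(t))=q_j\big((s_t-s_{t_1})-P_n(s_t-s_{t_1})\big)\le\delta+3\delta .
\]
Hence $s_t-\alpha(t)\to0$ in $E$, and $x=\lim s_t=\lim\alpha(t)=x_c\in A$.

Thus $S(\sum u_k)\subset A$. Together with Proposition~\ref{prop:sums} this gives $S(\sum u_k)=A$ and proves Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{9}

\bibitem{Ban}
Banaszczyk, \emph{The Steinitz theorem on rearrangement of series for nuclear spaces}, J. Reine Angew. Math. 403 (1990), 187--200.

\bibitem{FTJ}
Figiel and Tomczak-Jaegermann, Israel J. Math. 33 (1979).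

\bibitem{LT}
Ledoux and Talagrand, \emph{Probability in Banach Spaces}.

\bibitem{Lewis}
Lewis, 1979.

\bibitem{Pis82}
Pisier, Ann. of Math. 115 (1982).

\bibitem{PisBook}
Pisier, \emph{The Volume of Convex Bodies and Banach Space Geometry}.

\bibitem{slides}
\emph{Rearrangement of series. The theorem of Levy-Steiniz},
\texttt{https://matematicas2.uc3m.es/\allowbreak images/\allowbreak dpto-docs/\allowbreak bonet\_coloquio\_uc3m\_final.pdf}

\end{thebibliography}
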